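# Proper cyclic modules with DCC and a ring without ACC: a Camillo–Krause ring that is not noetherian

All rings are associative with $1$. The problem below is about right modules; most of the work is done with left modules, and we pass to the opposite ring at the end.

## 1. Iterated square roots of $t$

Let $k$ be a field. Put $B_n=k[t_n]$ and embed $B_{n-1}$ in $B_n$ by $t_{n-1}=t_n^2$. Let $A=\bigcup_n k[t_n]$. Which ideals contain $t_0$?

Inside $B_n$ we have $t_0=t_n^{2^n}$, so the ideals containing $t_0$ are the $(t_n^i)$ with $0\le i\le 2^n$. For $n=1$ there are three: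
$$(t_0)\subsetneq (t_1)\subsetneq B_1 ,$$
and for $n=2$ there are five:
$$(t_0)\subsetneq (t_2^3)\subsetneq (t_1)\subsetneq(t_2)\subsetneq B_2 .$$

In the union $A$ there is an infinite ascending chain $At_0\subsetneq At_1\subsetneq At_2\subsetneq\cdots$. It is strict: $t_{j+1}=b\,t_j=b\,t_{j+1}^2$ would make $t_{j+1}$ a unit, but it has positive degree in every $k[t_m]$ with $m\ge j+1$. There is also an infinite descending chain of ideals that all contain $t_0$:
$$At_1\supsetneq At_1t_2\supsetneq At_1t_2t_3\supsetneq\cdots,\qquad t_0=t_1t_2\cdots t_n\cdot t_n .\tag{1}$$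
It is strict because $t_{n+1}$ is not a unit.

So $A/At_0$ has neither chain condition. The ascending chain comes from the plan "factor $t_0=t_1\cdot t_1$, then factor the right-hand $t_1$ again, and so on". The descending chain comes from what this plan leaves behind: the left-hand factor breaks up as well. Suppose we could arrange a tower
$$t_0=p_1t_1,\quad t_1=p_2t_2,\quad t_2=p_3t_3,\ \dots$$
in which the left-behind factors $p_1,p_2,\dots$ never break up, and in which no other ideals contain $t_0$. Then the only chain above $t_0$ would be $(t_0)\subsetneq(t_1)\subsetneq(t_2)\subsetneq\cdots$, followed by its union and the whole ring. This chain has an infinite ascent and no infinite descent.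

This raises a question about rings. Suppose that all quotients of a ring by nonzero one-sided ideals satisfy the descending chain condition. Must the ring satisfy the ascending chain condition?

## 2. Camillo–Krause rings, and where a counterexample has to live

**Definition.** A ring $A$ is a *right Camillo–Krause ring* if for each nonzero right ideal $I$ of $A$, the right module $A/I$ is artinian. Left Camillo–Krause rings are defined symmetrically.

For example, $\mathbb Z$ is such a ring, since $\mathbb Z/m$ is finite for $m\neq0$. So is $k[t]$, since $k[t]/(f)$ has finite dimension for $f\ne0$. The ring $k[x,y]$ is not, since $k[x,y]/(x)\cong k[y]$ is not artinian. The ring $A$ of Section 1 is not, by (1).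

The following problem is stated in "Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I" (http://math.slu.edu/~srivastava/JainSrivastavaSurveyNew1.pdf).

**Problem (Camillo–Krause).** Determine whether a right Camillo–Krause ring is necessarily right noetherian.

The answer is no. The ring $R$ in the statements below is constructed in Section 5 from an arbitrary field $k$ of characteristic $2$. It is a domain and a directed union $R=\bigcup_n B_n$ of skew polynomial rings $B_n=F_n[\partial_n;\delta_n]$.

**Theorem 1.** For every nonzero left ideal $I$ of $R$, $R/I$ is an artinian left module, but $R$ is not left noetherian. Hence $S=R^{op}$ is a right Camillo–Krause ring that is not right noetherian.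

**Theorem 2.** With $S=R^{op}$:

1. $S$ is a simple domain, and every finitely generated one-sided ideal of $S$ is principal.
2. Every left ideal of $S$ is principal. In particular $S$ is left noetherian and a two-sided Ore domain.
3. For some $a\in S$, the module $S/aS$ is uniserial with submodule chain $0=N_0\subsetneq N_1\subsetneq N_2\subsetneq\dots\subsetneq N_\omega=\bigcup N_i\subsetneq S/aS$. For every right ideal $I\ne0$, $S/I$ has a finite filtration whose factors are homomorphic images of simple modules or of this module $S/aS$.
4. $S$ has right Krull dimension $1$ and left Krull dimension $2$.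

Here a module is *uniserial* if its submodules form a chain: the $\mathbb Z$-module $\mathbb Z/4$ is uniserial and $\mathbb Z/6$ is not. A domain $A$ is *right Ore* if $aA\cap bA\ne0$ for all nonzero $a,b$. Krull dimension is recalled in Section 12.

Before building anything, let us see which rings cannot be counterexamples. We use that submodules, quotients and extensions of artinian (noetherian) modules are again artinian (noetherian), and Hopkins' theorem: a right artinian ring is right noetherian.

**Proposition 3.** Let $A$ be a right Camillo–Krause ring.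

1. $A$ is right artinian or a right Ore domain.
2. $A$ is right noetherian if it is not a domain, or if every nonzero right ideal contains a nonzero two-sided ideal.
3. If $A$ is a domain that is also left Camillo–Krause and all its finitely generated right ideals are principal, then $A$ is right noetherian.

**Proof of part 1.** Let $A$ be not right artinian. Suppose $0\ne a\in A$ and $r(a)=\{x:ax=0\}\neq0$. Then $aA\cong A/r(a)$ and $A/aA$ are both artinian, so $A_A$ is artinian, a contradiction. So $A$ is a domain. If $a,b\neq0$ and $aA\cap bA=0$, then $bA$ embeds in the artinian module $A/aA$. But $bA\cong A$ is not artinian, a contradiction.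

**Proof of part 2.** If $A$ is right artinian, it is right noetherian by Hopkins' theorem. By part 1 this covers the case where $A$ is not a domain. Otherwise let $a\ne0$. By hypothesis $aA$ contains a nonzero two-sided ideal $P$, and $A/P$ is a right artinian ring, hence right noetherian. So its quotient $A/aA$ is a noetherian module for every $a\ne0$. An ascending chain of right ideals with a nonzero term contains some $aA$, $a\ne 0$, from that term on, so it stops.

**Proof of part 3.** Let $b_1A\subset b_2A\subset\cdots$ with $a:=b_1\ne0$. Write $a=b_nc_n$ and $b_n=b_{n+1}d_n$. Then $b_{n+1}c_{n+1}=a=b_nc_n=b_{n+1}d_nc_n$, so $c_{n+1}=d_nc_n$. Also $a=b_nc_n\in Ac_n$. Hence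
$$Ac_1\supset Ac_2\supset\cdots\supset Aa .$$
This chain stabilizes because $A/Aa$ is artinian as a left module. For large $n$ we get $c_n=ec_{n+1}=ed_nc_n$ for some $e$, so $ed_n=1$. Then $(d_ne-1)d_n=0$, so $d_ne=1$ and $d_n$ is a unit, whence $b_nA=b_{n+1}A$. So finitely generated right ideals, being principal, satisfy the ascending chain condition, and therefore every right ideal is finitely generated. $\square$

A counterexample must therefore be a domain, and by part 2 it is not commutative. By Theorem 2, boundedness (the second hypothesis in part 2) cannot be dropped: $S$ is a simple ring. The left condition in part 3 cannot be dropped either: $S$ is a right Camillo–Krause domain whose finitely generated right ideals are principal.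

From now on all fields have characteristic $2$, so $+$ and $-$ agree.

## 3. Skew polynomials and the operator $\partial^2+x_0\partial$

**Definition.** Let $F$ be a field with a derivation $\delta$. The ring $B=F[\partial;\delta]$ consists of the polynomials $\sum_l a_l\partial^l$, $a_l\in F$, with multiplication determined by $\partial f=f\partial+\delta(f)$ for $f\in F$.

For instance, if $F=k(x)$ and $\delta=d/dx$, then $\partial x=x\partial+1$ and $\partial^2x=x\partial^2+2\partial=x\partial^2$.

Degrees add, so $B$ is a domain whose units are the nonzero elements of $F$. Division with remainder works on both sides, so $B$ is a left and right principal ideal domain (PID). An *atom* is a nonzero nonunit that is not a product of two nonunits; by degrees every nonzero nonunit is a product of atoms. An element $q$ is an atom if and only if $Bq$ is a maximal left ideal, and if and only if $qB$ is a maximal right ideal: inclusions $Bq\subset Bs$ or $qB\subset tB$ are factorizations $q=ts$. Consequently the simple left $B$-modules are the modules $B/Bq$ with $q$ an atom, and $\dim_F B/Bq=\deg q<\infty$.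

A left $B$-module of finite dimension $d$ over $F$ is, after a choice of basis, $F^d$ with $\partial$ acting as
$$\nabla=\delta+N,\qquad N\in M_d(F),$$
where $\delta$ acts entrywise. For example, $B/B(\partial+g)$ is $Fe$ with $\partial e=ge$, so here $\nabla=\delta+g$. Put
$$\mathbb 1_B=B/B\partial,\quad\text{that is, } F\text{ with }\partial\text{ acting as }\delta .$$
It is simple. The module $B/B(\partial+g)$ is isomorphic to $\mathbb 1_B$ if and only if it has a nonzero vector $fe$ with $\partial(fe)=0$, i.e. if and only if $\delta f+gf=0$ for some $0\ne f\in F$.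

**A hand computation.** Let $F_1=k(x_0,x_1,x_2,\dots)$, $\delta(x_j)=x_{j+1}$, $\delta|_k=0$, and $B_1=F_1[\partial;\delta]$. Fix $\varepsilon\in\{0,1\}$ and ask for the proper left ideals strictly containing $B_1(\partial^2+x_0\partial+\varepsilon)$. Such a left ideal is generated by a monic element $\partial+g$ of degree $1$, with
$$\partial^2+x_0\partial+\varepsilon=(\partial+h)(\partial+g)=\partial^2+(g+h)\partial+\delta(g)+hg .$$
So $h=x_0+g$ and $g$ satisfies the Riccati equation
$$\delta(g)+x_0g+g^2=\varepsilon .\tag{2}$$
Let $C_m=\partial/\partial x_m$ on $F_1$. Evaluating on the variables gives $[C_m,\delta]=C_{m-1}$ for $m\ge1$ and $[C_0,\delta]=0$. If some $C_mg\neq0$, let $M$ be maximal with $C_Mg\ne0$ and apply $C_{M+1}$ to (2). Since $C_{M+1}(g^2)=0$ in characteristic $2$ and $C_{M+1}g=0$, only the commutator term survives, and we get $C_Mg=0$, a contradiction. So all $C_mg=0$. Now apply $C_0$ to (2). The only surviving term comes from the explicit $x_0$, and it says $g=0$. Then (2) reads $0=\varepsilon$.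

So for $\varepsilon=0$ the left ideals containing $\partial^2+x_0\partial=(\partial+x_0)\partial$ are exactly
$$B_1(\partial^2+x_0\partial)\subsetneq B_1\partial\subsetneq B_1,$$
and $\partial^2+x_0\partial+1$ is an atom of $B_1$.

Put $\partial_0:=\partial^2+x_0\partial$. It commutes with $k$, so $k[\partial_0]\subset B_1$. The atom $\partial_0$ of $k[\partial_0]$ has broken into two pieces in one possible way, while the atom $\partial_0+1$ has stayed an atom. We want to repeat this forever.

## 4. Two towers that fail, and what a generic coefficient must do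

The plan is a tower of skew polynomial rings with
$$\partial_{n-1}=p_n\partial_n,\qquad p_n=\partial_n+c^{(n)},\tag{3}$$
so that $\partial_0=p_1p_2\cdots p_m\partial_m$ for every $m$. The first thing to try is a constant coefficient.

*Coefficient $0$.* With $B_n=k[\partial_n]$ and $c^{(n)}=0$ we have $\partial_{n-1}=\partial_n^2$, which is Section 1. The failure is that $p_1=\partial_1$ breaks up again in $B_2$. In terms of modules, $B_1/B_1p_1\cong\mathbb 1_{B_1}$, because $\delta f+c^{(1)}f=0$ has the solution $f=1$.

*Coefficient $1$.* With $B_n=k[\partial_n]$ and $c^{(n)}=1$ we have $\partial_{n-1}=(\partial_n+1)\partial_n$. Now $p_1$ and $\partial_1$ are coprime, so $B_1/B_1\partial_0$ splits as a direct sum of two simple modules; there are four ideals above $\partial_0$ in $B_1$, not three. In the union everything commutes, so $Q_m=p_1\cdots p_m$ gives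
$$RQ_1\supsetneq RQ_2\supsetneq\cdots,\qquad \partial_0=\partial_mQ_m\in RQ_m ,$$
where strictness holds because $p_{m+1}$ is not a unit. So $R/R\partial_0$ is not artinian. The failure is the splitting. As we shall see in Section 10, $B/B(\partial+c)\partial$ cannot split unless $\delta f+cf=1$ is solvable, and for $c=1$ the element $f=1$ solves it.

So the coefficient $c$ must admit no nonzero solution of $\delta f+cf=\varepsilon$ for $\varepsilon=0$ or $1$. The computation of Section 3 indicates how to achieve this: let $c$ be a new variable $c_0$ with independent derivatives $c_1,c_2,\dots$. Then test every equation by differentiating it with respect to the highest $c_m$, and finally with respect to the visible $c_0$.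

Adjoining new variables forces a change downstairs. Relation (3) gives, for $f$ in the old field,
$$\partial_{n-1}f=(\partial_n^2+c_0\partial_n)f=f(\partial_n^2+c_0\partial_n)+\delta_n^2(f)+c_0\delta_n(f),$$
so the old derivation must be the restriction of $\delta_n^2+c_0\delta_n$. This is where characteristic $2$ enters: the square of a derivation is a derivation, so $\delta_n^2+c_0\delta_n$ is one. The old field must therefore be re-embedded in the new field so that its derivation becomes this one.

One feature can be seen before any proof. In any such tower $\partial_0=Q_m\partial_m\in Q_mR$, and the right ideals $Q_mR$ strictly decrease as long as no $p_m$ becomes a unit. So $R/\partial_0R$ will never be artinian as a right module. Only the left modules $R/Rr$ have a chance, in agreement with part 3 of Proposition 3.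

## 5. The tower $B_0\subset B_1\subset B_2\subset\cdots$

We use three facts in characteristic $2$: $D^2$ is a derivation if $D$ is; $gD$ is a derivation if $D$ is; and $[X,[X,Y]]=X^2Y+2XYX+YX^2=[X^2,Y]$.

For $n\ge0$ let $F_n=k(x_{s,j}:1\le s\le n,\ j\ge0)$, a rational function field, with the $k$-derivation $\delta_n(x_{s,j})=x_{s,j+1}$. So $F_0=k$ and $\delta_0=0$. Let $B_n=F_n[\partial_n;\delta_n]$.

**Step 1: embedding the fields.** The purpose is to embed $F_n$ in $F_{n+1}$ so that $\delta_n$ becomes $\delta_{n+1}^2+c_0\delta_{n+1}$. Fix $n$ and write $F,\delta,B,\partial$ for the objects of level $n$, with variables $u_{s,j}$, so $\delta u_{s,j}=u_{s,j+1}$. Write $F',\delta',B',\partial'$ for the objects of level $n+1$, with variables $X_{s,j}$ ($s\le n$) and $c_j:=x_{n+1,j}$. The map $\delta'^2+c_0\delta'$ is a derivation of $F'$. By induction on $j$, for $s\le n$,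
$$(\delta'^2+c_0\delta')^j(X_{s,0})=X_{s,2j}+\bigl(\text{polynomial in the }c\text{'s and the }X_{s,i},\ i<2j\bigr).$$
Indeed, applying $\delta'^2+c_0\delta'$ to $X_{s,2j}$ gives $X_{s,2j+2}+c_0X_{s,2j+1}$, and applying it to the remainder gives only $X_{s,i}$ with $i\le 2j+1$. So these elements are algebraically independent over $k$, and we embed $F\subset F'$ by
$$u_{s,j}=(\delta'^2+c_0\delta')^jX_{s,0}.$$
The derivation $\delta'^2+c_0\delta'$ of $F'$ extends $\delta$. We denote it by $\delta$ on all of $F'$.

For example, with $n=1$, $X_j=X_{1,j}$ and $u_j=u_{1,j}$: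
$$u_0=X_0,\qquad u_1=X_2+c_0X_1,\qquad u_2=X_4+c_0^2X_2+(c_2+c_0c_1)X_1 .$$
To check the last one: $\delta'u_1=X_3+c_0X_2+c_1X_1$ and $\delta'^2u_1=X_4+c_0X_3+c_2X_1$ (the two terms $c_1X_2$ cancel), and $u_2=\delta'^2u_1+c_0\delta'u_1$. Note that the variable $x_{s,j}$ of $F_n$ is not the variable $x_{s,j}$ of $F_{n+1}$, except for $j=0$.

**Step 2: coordinates on $F'$ over $F$.** The purpose is to see $F'$ as a rational function field over $F$. Put
$$y_{s,j}=\delta'(u_{s,j})=X_{s,2j+1}+\bigl(\text{polynomial in the }c\text{'s and the }X_{s,i},\ i\le2j\bigr).$$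
By triangularity, $\{u_{s,j},y_{s,j},c_m\}$ is algebraically independent and generates $F'$ over $k$. So $F'=F(y_{s,j},c_m)$ is purely transcendental over $F$. In the example, $y_0=X_1$, $y_1=X_3+c_0X_2+c_1X_1$ and $X_2=u_1+c_0y_0$.

**Step 3: embedding the rings.** For $f\in F'$ we have $(\partial'^2+c_0\partial')f=f(\partial'^2+c_0\partial')+\delta(f)$. Hence
$$\partial\longmapsto\partial'^2+c_0\partial'=(\partial'+c_0)\partial'$$
defines embeddings (injective by degree)
$$B\subset B^\circ:=F'[\partial;\delta]\subset B'.$$
Nonzero elements of $B^\circ$ have even degree in $\partial'$, and nonzero elements of $\partial'B^\circ$ have odd degree. The monic elements $\partial^l$ and $\partial'\partial^l$ have degrees $2l$ and $2l+1$, so they form a left $F'$-basis of $B'$; since $f\partial'\partial^l=\partial'f\partial^l+\delta'(f)\partial^l$, we get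
$$B'=B^\circ\oplus\partial'B^\circ\tag{4}$$
as right $B^\circ$-modules.

Put $R=\bigcup_nB_n$, $c^{(n)}=x_{n,0}\in F_n$ and $p_n=\partial_n+c^{(n)}\in B_n$ for $n\ge1$. Then (3) holds, $R$ is a domain, and $\partial_j$ has degree $2^{m-j}$ in $\partial_m$ for $j\le m$. A non-constant element of $B_n$ has positive degree in every later $B_m$, so it is never a unit in $R$.

## 6. Test derivations and their commutators

Write $i=(s,j)$ for an index of the variables $u_i,y_i$, and $i^{\pm}=(s,j\pm1)$. In the coordinates $(u,y,c)$ of $F'$ let
$$P_i=\frac{\partial}{\partial u_i},\qquad T_i=\frac{\partial}{\partial y_i},\qquad C_m=\frac{\partial}{\partial c_m},\qquad E=\sum_iy_iT_i,\qquad T_{s,-1}:=0 .$$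
Each element of $F'$ involves finitely many variables, so $E$ is well defined, and $C_m$ and $T_{s,j}$ kill a given element for large $m$ and $j$. On $F$ all $T_i$ and $C_m$ vanish, and $P_i$ maps $F$ to $F$.

First we compute $\delta'$ and $\delta$ on the coordinates. We have $\delta'y_i=\delta'^2u_i=\delta u_i+c_0\delta'u_i$, and $[\delta,\delta']=[c_0\delta',\delta']=c_1\delta'$, so that $\delta y_i=\delta\delta'u_i=\delta'\delta u_i+c_1\delta'u_i$. Hence
$$\delta'u_i=y_i,\qquad \delta'y_i=u_{i^+}+c_0y_i,\qquad\delta'c_m=c_{m+1},$$
$$\delta u_i=u_{i^+},\qquad \delta y_i=y_{i^+}+c_1y_i,\qquad \delta c_m=c_{m+2}+c_0c_{m+1}.$$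
A commutator of derivations is a derivation, so it is determined by its values on coordinates. For example, $[C_0,\delta']$ kills every $u_i$ and $c_m$ and sends $y_i$ to $C_0(u_{i^+}+c_0y_i)=y_i$, so it equals $E$. And $[P_i,\delta']$ sends $y_l$ to $P_i(u_{l^+})$, which is $1$ if $l=i^-$ and $0$ otherwise, and it kills the $u$'s and $c$'s. In the same way one reads off
$$[C_0,\delta']=E,\quad [C_m,\delta']=C_{m-1}\ (m\ge1),\quad[T_i,\delta']=P_i+c_0T_i,\quad[P_i,\delta']=T_{i^-},\tag{5}$$
$$[C_1,\delta]=E+c_0C_0,\quad[C_m,\delta]=C_{m-2}+c_0C_{m-1}\ (m\ge2),\quad[T_i,\delta]=T_{i^-}+c_1T_i.\tag{6}$$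
For the first formula in (6): $C_1(\delta y_i)=y_i$, and $C_1(\delta c_m)=c_0$ for $m=0$ and $0$ otherwise.

The next lemma excludes both failures of Section 4 at once. All lemmas below are for an arbitrary level $n\ge0$; for $n=0$ there are no $u$'s or $y$'s and $E=0$.

**Lemma 4.** If $f\in F'$ and $\delta'f+c_0f=\varepsilon\in\{0,1\}$, then $f=0$ and $\varepsilon=0$.

**Step 1: $f$ has zero derivative in every $c_m$.** If not, let $M$ be maximal with $C_Mf\ne0$ and apply $C_{M+1}$. By (5), $C_{M+1}\delta'f=\delta'C_{M+1}f+C_Mf=C_Mf$, and $C_{M+1}(c_0f)=c_0C_{M+1}f=0$. So $C_Mf=0$, a contradiction.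

**Step 2: use the visible $c_0$.** Applying $C_0$ gives $Ef+f=0$.

**Step 3: the $y$-derivatives vanish.** Applying $T_i$ gives $\delta'T_if+P_if+c_0T_if+c_0T_if=0$, so $P_if=\delta'T_if$. Applying $P_i$ gives $\delta'P_if+T_{i^-}f+c_0P_if=0$. Together,
$$T_{i^-}f=\delta'^2T_if+c_0\delta'T_if=\delta(T_if).$$
For fixed $s$, $T_{s,j}f=0$ for large $j$, and descending induction on $j$ gives $T_{s,j}f=0$ for all $j\ge0$. Hence $f=Ef=0$, and so $\varepsilon=0$. $\square$

## 7. Extending a $B$-module to $B'$

Let $Z=F^d$ be a finite-dimensional left $B$-module with $\partial$ acting as $\nabla=\delta+N$, $N\in M_d(F)$. Since $B^\circ=F'\otimes_FB$ as a right $B$-module,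
$$Z^\circ:=B^\circ\otimes_BZ=F'\otimes_FZ=F'^d,\qquad\partial\text{ acting as }\nabla=\delta+N .$$
By (4),
$$Z':=B'\otimes_BZ=Z^\circ\oplus\partial'Z^\circ,\qquad \dim_{F'}Z'=2\dim_FZ,\qquad Z\subset Z^\circ\subset Z'.$$
If $Z=B/Bq$ then $Z'=B'/B'q$, and the generator of $Z$ goes to the generator of $Z'$.

The subspace $Z^\circ$ is a $B^\circ$-submodule of $Z'$. To describe the quotient, note $\partial\partial'=\partial'\partial+c_1\partial'$, because $[\partial'^2+c_0\partial',\partial']=[c_0,\partial']\partial'=c_1\partial'$. Also $f\partial'\zeta=\partial'(f\zeta)+\delta'(f)\zeta\equiv\partial'(f\zeta)$ modulo $Z^\circ$. Hence $\zeta\mapsto\partial'\zeta$ induces an isomorphism of $B^\circ$-modules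
$$Z'/Z^\circ\cong(F'^d,\ \partial\text{ acting as }\nabla+c_1).\tag{7}$$

For example, for $n=0$ and $Z=\mathbb 1_{B_0}=k$ we get $Z'=B_1/B_1\partial_0$, the two-dimensional module of Section 3. Here $Z^\circ=F_1$ with $\partial_0$ acting as $\delta$, and $Z'/Z^\circ$ is $F_1$ with $\partial_0$ acting as $\delta+c_1$.

## 8. Equations over $B$ gain no solutions over $B'$

In Section 10 we must show that certain vectors of $Z$ are not of the form $q\zeta$, at all later levels. The following lemma transports such statements from one level to the next. Derivations act entrywise on vectors and matrices; if a derivation $D$ kills the entries of $N$, then $[D,\nabla]=[D,\delta]$.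

**Lemma 5.** Let $Z$ be a finite-dimensional $B$-module and $0\ne q\in B$.

1. If $\zeta\in Z^\circ$ and $q\zeta=z\in Z$, then $z\in qZ$.
2. $q$ acts injectively on $Z'/Z^\circ$.
3. If $\zeta\in Z'$ and $q\zeta=z\in Z$, then $z\in qZ$.
4. If $z\in Z$ and $z\in(\partial'+c_0)Z'$, then $z\in\partial Z$.

Let $q=\sum_{l\le h}q_l\partial^l$ with $q_l\in F$ and $q_h\ne0$.

**Part 1, step 1: all $C_m\zeta=0$.** Suppose $M$ is maximal with $C_M\zeta\ne0$. We claim that for all $l\ge0$
$$C_m\nabla^l\zeta=0\ \text{ for } m>M+2l,\qquad C_{M+2l}\nabla^l\zeta=C_M\zeta .\tag{8}$$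
For $l=0$ this is the choice of $M$. For $l\ge1$ let $w=\nabla^{l-1}\zeta$ and $m\ge M+2l$, so $m\ge2$. By (6),
$$C_m\nabla w=\nabla C_mw+C_{m-2}w+c_0C_{m-1}w=C_{m-2}w,$$
since $m$ and $m-1$ exceed $M+2(l-1)$. The claim follows by induction. Now apply $C_{M+2h}$ to $q\zeta=z$. The right side gives $0$, as $z\in F^d$. The left side gives $q_hC_M\zeta$ by (8). So $C_M\zeta=0$, a contradiction.

**Part 1, step 2: all $T_i\zeta=0$.** Fix $s$ and suppose $J$ is maximal with $T_{s,J}\zeta\ne0$. By (6), $T_{s,j}\nabla w=\nabla T_{s,j}w+T_{s,j-1}w+c_1T_{s,j}w$. The same induction, with shift $1$ in place of $2$, gives $T_{s,j}\nabla^l\zeta=0$ for $j>J+l$ and $T_{s,J+l}\nabla^l\zeta=T_{s,J}\zeta$. Applying $T_{s,J+h}$ to $q\zeta=z$ gives $0=q_hT_{s,J}\zeta$, a contradiction.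

**Part 1, step 3: project to $F$.** The aim is to turn $\zeta$ into a solution over $F$. Let $t_1,\dots,t_N$ be the variables among the $y_i,c_m$ that occur in $\zeta$. The field $F(t_1,\dots,t_N)$ has the basis $t^\Sigma=\prod_{r\in \Sigma}t_r$, $\Sigma\subset\{1,\dots,N\}$, over $F(t_1^2,\dots,t_N^2)$. The derivation $\partial/\partial t_r$ is linear over that subfield, sends $t^\Sigma$ to $t^{\Sigma\setminus\{r\}}$ if $r\in\Sigma$, and kills it otherwise. So an element killed by all $\partial/\partial t_r$ lies in $F(w_1,\dots,w_N)$ with $w_r=t_r^2$. By steps 1 and 2 the entries of $\zeta$ lie in this field. Moreover $\delta w_r=2t_r\delta t_r=0$. Embed $F(w_1,\dots,w_N)$ in the iterated Laurent series field $F((w_1))\cdots((w_N))$ and let $\delta$ act coefficientwise there. This is a derivation extending $\delta$ on $F$ and killing each $w_r$, so it agrees with $\delta$ on $F(w_1,\dots,w_N)$. Let $\rho:F(w_1,\dots,w_N)\to F$ take the coefficient of $w_1^0\cdots w_N^0$. It is $F$-linear, commutes with $\delta$, and is the identity on $F$. Hence, entrywise, $\rho$ commutes with $\nabla=\delta+N$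 and with multiplication by the $q_l$, and
$$z=\rho(z)=\rho(q\zeta)=q\rho(\zeta)\in qZ .$$

**Part 2.** By (7), let $\zeta\in F'^d$ with $\sum_lq_l(\nabla^t)^l\zeta=0$, where $\nabla^t=\nabla+c_1$. We must show $\zeta=0$. If $h=0$ this is clear, so let $h\ge1$. We have $[C_m,\nabla^t]=[C_m,\delta]$ for $m\ge2$, and $[T_i,\nabla^t]=[T_i,\delta]$. Steps 1 and 2 of part 1 used only these commutators, so they apply with right side $0$ and give $C_m\zeta=0$ and $T_i\zeta=0$ for all $m,i$. Hence $E\zeta=0$. The new information comes from the visible $c_1$: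
$$[C_1,\nabla^t]=E+c_0C_0+1 .$$
We claim
$$C_m(\nabla^t)^l\zeta=0\ \text{ for } m\ge2l,\qquad C_{2l-1}(\nabla^t)^l\zeta=\zeta\ \text{ for } l\ge1 .\tag{9}$$
For $l=0$ this is $C_m\zeta=0$. For $l=1$ and $m\ge2$, $C_m\nabla^t\zeta=\nabla^tC_m\zeta+C_{m-2}\zeta+c_0C_{m-1}\zeta=0$, while $C_1\nabla^t\zeta=\nabla^tC_1\zeta+E\zeta+c_0C_0\zeta+\zeta=\zeta$. For $l\ge2$ let $w=(\nabla^t)^{l-1}\zeta$ and $m\ge2l-1\ge3$. Then
$$C_m\nabla^tw=\nabla^tC_mw+C_{m-2}w+c_0C_{m-1}w=C_{m-2}w,$$
because $m$ and $m-1$ are at least $2(l-1)$. If $m\ge2l$ this is $0$ by induction. If $m=2l-1$ it is $C_{2(l-1)-1}w=\zeta$. This proves (9). Apply $C_{2h-1}$ to the relation. The terms with $l<h$ vanish since $2h-1\ge2l$, so $q_h\zeta=0$ and $\zeta=0$.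

**Part 3.** The image of $\zeta$ in $Z'/Z^\circ$ is killed by $q$, since $z\in Z\subset Z^\circ$. By part 2, $\zeta\in Z^\circ$. Now apply part 1.

**Part 4.** The aim is to reduce an equation for $\partial'+c_0$ to one for $\partial$. Let $e_1,\dots,e_d$ be the basis of $Z$, and let $\xi=\sum_a\alpha_ae_a+\sum_a\beta_a\partial'e_a$ with $\alpha,\beta\in F'^d$ and $(\partial'+c_0)\xi=z$. Since $\partial'^2e_a=\partial e_a+c_0\partial'e_a$, the coefficient of $\partial'e_a$ in $(\partial'+c_0)\xi$ is $\alpha_a+\delta'\beta_a+c_0\beta_a+c_0\beta_a$. So comparing coefficients of the $\partial'e_a$ and of the $e_a$ gives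
$$\alpha+\delta'\beta=0,\qquad\delta'\alpha+c_0\alpha+N\beta=z .$$
Substituting, $z=\delta'^2\beta+c_0\delta'\beta+N\beta=\delta\beta+N\beta=\nabla\beta$. So $z=\partial\beta$ with $\beta\in Z^\circ$, and part 1 with $q=\partial$ gives $z\in\partial Z$. $\square$

## 9. Nontrivial simple modules stay simple

**Lemma 6.** If $Y$ is a simple $B$-module, then $Y^\circ$ is a simple $B^\circ$-module.

**Step 1: a $\delta$-stable valuation with residue field $F$.** The purpose is to be able to reduce submodules of $Y^\circ$ to submodules of $Y$. Choose real weights for the variables $y_{s,j}$ and $c_m$, linearly independent over $\mathbb Q$, with the weight of $y_{s,j}$ in the interval $(2-2^{-j},2-2^{-j-1})$ and that of $c_m$ in $(2-2^{-m},2-2^{-m-1})$. This is possible: list the countably many variables and choose one weight after another, each time avoiding the countable $\mathbb Q$-span of the earlier choices. Then the weights lie in $(1,2)$ and increase with $j$, respectively $m$. For a nonzero $f\in F[y,c]$ let $v(f)$ be the minimal weight of a monomial occurring in $f$. Distinct monomials have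 distinct weights, so the monomial of minimal weight is unique, $v(fg)=v(f)+v(g)$, and $v$ extends to a valuation of $F'$ that is trivial on $F$. Let $O$ be its valuation ring and $\mathfrak m$ the maximal ideal. If $v(f)=v(g)$ for $f,g\in F[y,c]$, then $f$ and $g$ have the same lowest monomial, with coefficients $a$ and $b$ say, and $f/g-a/b=(bf-ag)/(bg)\in\mathfrak m$. So $O/\mathfrak m=F$.

From $\delta y_i=y_{i^+}+c_1y_i$ and $\delta c_m=c_{m+2}+c_0c_{m+1}$ we see $v(\delta t)\ge v(t)$ for each variable $t$. Since $\delta F\subset F$, Leibniz' rule gives $v(\delta f)\ge v(f)$ on $F[y,c]$, and the quotient rule gives it on $F'$. So $\delta O\subset O$ and $\delta\mathfrak m\subset\mathfrak m$, and $\delta$ induces on $O/\mathfrak m=F$ the original derivation.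

**Step 2: reducing a submodule.** Let $d=\dim_FY$ and suppose $Z\subset Y^\circ$ is a $B^\circ$-submodule of dimension $r$ over $F'$ with $0<r<d$. Put $\Lambda=O\otimes_FY=O^d$ and $Z_O=Z\cap\Lambda$. The module $\Lambda/Z_O$ is finitely generated and torsion-free over $O$. Such a module is free: in a minimal generating set a nontrivial relation can be divided by a coefficient of least value, by torsion-freeness, and then one generator is redundant. Its rank is $\dim_{F'}Y^\circ/Z=d-r$, because clearing denominators gives $F'Z_O=Z$. So $\Lambda=Z_O\oplus L$ with $L$ free of rank $d-r$. Hence the image $\bar Z$ of $Z_O$ in $\Lambda/\mathfrak m\Lambda=Y$ has dimension $d-(d-r)=r$ over $F$.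

**Step 3: contradiction.** The operator $\nabla=\delta+N$ preserves $\Lambda$ and $\mathfrak m\Lambda$ by step 1, it preserves $Z_O$, and it induces the action of $\partial$ on $Y$. So $\bar Z$ is a proper nonzero submodule of the simple module $Y$, a contradiction. $\square$

**Proposition 7.** If $Y$ is a simple $B$-module and $Y\not\cong\mathbb 1_B$, then $Y'=B'\otimes_BY$ is a simple $B'$-module.

The trivial module has to be excluded: $B'\otimes_B\mathbb 1_B=B'/B'(\partial'+c_0)\partial'$ is not simple. Let $Y=F^d$ with $\nabla=\delta+N$, and suppose $0\ne Z'\subsetneq Y'$ is a $B'$-submodule. We show $Y\cong\mathbb 1_B$, a contradiction.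

**Step 1: a $B'$-structure on $Y^\circ$.** The purpose is to turn $Z'$ into a matrix equation. By Lemma 6, $Y^\circ$ is simple over $B^\circ$. By (7), so is $Y'/Y^\circ$, since a subspace is stable under $\nabla+c_1$ if and only if it is stable under $\nabla$. If $Y^\circ\subset Z'$, then $Z'\supset B'Y^\circ=Y'$, which is false. So $Z'\cap Y^\circ=0$. Then $Z'$ embeds in the simple module $Y'/Y^\circ$ and, being nonzero, maps onto it. So $Y'=Y^\circ\oplus Z'$, and $Y^\circ\cong Y'/Z'$ over $B^\circ$. The right side is a $B'$-module. Transporting the action of $\partial'$ gives an operator $\nabla'=\delta'+W$ on $Y^\circ=F'^d$, $W\in M_d(F')$, with $\nabla'^2+c_0\nabla'=\nabla$. Since $\nabla'^2=\delta'^2+\delta'(W)+2W\delta'+W^2$, this says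
$$\delta'(W)+W^2+c_0W=N .\tag{10}$$
This is a matrix version of the Riccati equation (2), and we treat it in the same way.

**Step 2: $W$ is linear in the $y_i$ with coefficients $T_iW$.** If $M$ is maximal with $C_MW\ne0$, apply $C_{M+1}$ to (10). Every term vanishes except the commutator term $C_MW$, so $C_MW=0$, a contradiction. So all $C_mW=0$. Applying $C_0$ then gives $EW+W=0$, that is,
$$W=\sum_iy_iV_i,\qquad V_i:=T_iW .$$

**Step 3: the $V_i$ have entries in $F$.** For a matrix $V$ over $F'$ put $\mathcal A(V)=[\nabla',V]=\delta'(V)+WV+VW$. Apply $T_i$ to (10):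
$$\delta'V_i+P_iW+c_0V_i+V_iW+WV_i+c_0V_i=0,\qquad\text{so } P_iW=\mathcal A(V_i).$$
Apply $P_i$ to (10):
$$\delta'P_iW+V_{i^-}+(P_iW)W+W(P_iW)+c_0P_iW=P_iN,\qquad\text{so }\mathcal A(P_iW)+c_0P_iW+V_{i^-}=P_iN .$$
By $[X,[X,Y]]=[X^2,Y]$, and since the scalar $c_0$ commutes with $V_i$,
$$\mathcal A^2(V_i)+c_0\mathcal A(V_i)=[\nabla'^2+c_0\nabla',V_i]=[\nabla,V_i]=\delta(V_i)+NV_i+V_iN .$$
Combining the three displays,
$$V_{i^-}=P_iN+\delta(V_i)+NV_i+V_iN .\tag{11}$$
For fixed $s$, $V_{s,j}=0$ for large $j$. Since $N$ and $P_iN$ have entries in $F$, descending induction on $j$ gives $V_i\in M_d(F)$ for all $i$. Almost all $V_i$ are zero, because $W$ involves finitely many variables.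

**Step 4: commuting square-zero operators.** The purpose is to extract from $W$ a vector killed by $\partial$. On $F^d$ put $\nabla_i=P_i+V_i$. For $\lambda\in F^d$ the chain rule gives $\delta'\lambda=\sum_iy_iP_i\lambda$, so $\nabla'\lambda=\sum_iy_i\nabla_i\lambda$, a finite sum. Applying $\nabla'$ again, and using $\delta'y_i=u_{i^+}+c_0y_i$,
$$\nabla\lambda=(\nabla'^2+c_0\nabla')\lambda=\sum_i(u_{i^+}+c_0y_i)\nabla_i\lambda+\sum_{i,l}y_iy_l\nabla_l\nabla_i\lambda+c_0\sum_iy_i\nabla_i\lambda .$$
The two sums with $c_0$ cancel, leaving
$$\nabla\lambda=\sum_iu_{i^+}\nabla_i\lambda+\sum_{i,l}y_iy_l\nabla_l\nabla_i\lambda .$$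
Here $\nabla\lambda$ and all $\nabla_i\lambda$, $\nabla_l\nabla_i\lambda$ lie in $F^d$, and the $y_i$ are algebraically independent over $F$. Comparing coefficients of $y_i^2$, of $y_iy_l$ with $i\ne l$, and of $1$:
$$\nabla_i^2=0,\qquad\nabla_i\nabla_l=\nabla_l\nabla_i,\qquad\nabla\lambda=\sum_iu_{i^+}\nabla_i\lambda .\tag{12}$$

**Step 5: the invariant vector.** Take $0\ne\lambda_0\in F^d$ and the finite set $I_0=\{i:\nabla_i\lambda_0\ne0\}$. Choose a maximal subset $I_1\subset I_0$ such that $\lambda:=\bigl(\prod_{i\in I_1}\nabla_i\bigr)\lambda_0\ne0$. Then $\nabla_l\lambda=0$ for every $l$: if $l\notin I_0$ because the operators commute, if $l\in I_1$ because $\nabla_l^2=0$, and if $l\in I_0\setminus I_1$ by maximality. By (12), $\partial\lambda=\nabla\lambda=0$. So $F\lambda$ is a nonzero submodule of the simple module $Y$, and $Y=F\lambda\cong\mathbb 1_B$. $\square$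

## 10. The left ideals of $B_m$ containing $\partial_0$

**Proposition 8.** The left ideals of $B_m$ containing $\partial_0$ are exactly
$$B_m\partial_0\subsetneq B_m\partial_1\subsetneq\dots\subsetneq B_m\partial_m\subsetneq B_m .$$

For $m=1$ this was computed by hand in Section 3. In general put $M_j=B_m\partial_j/B_m\partial_0$ for $0\le j\le m$ and $M_{m+1}=B_m/B_m\partial_0$.

**Step 1: the $M_j$ form a composition series.** By (3), $M_j/M_{j-1}=B_m\partial_j/B_mp_j\partial_j\cong B_m/B_mp_j$ for $1\le j\le m$. The top factor $M_{m+1}/M_m\cong\mathbb 1_{B_m}$ is simple. Consider $B_j/B_jp_j$. It is one-dimensional over $F_j$, hence simple. If it were isomorphic to $\mathbb 1_{B_j}$, there would be $0\ne f\in F_j$ with $\delta_jf+c^{(j)}f=0$, contradicting Lemma 4 (with $F'=F_j$, $c_0=c^{(j)}$). By Proposition 7, $B_{j+1}/B_{j+1}p_j$ is simple; it has dimension $2$, so it is not isomorphic to $\mathbb 1_{B_{j+1}}$. Inductively, $B_m/B_mp_j$ is simple for all $m\ge j$.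

**Step 2: a criterion for not splitting.** In $B/Brs$ let $Z=Bs/Brs\cong B/Br$, and let $e$ be the class of $s$, the generator of $Z$. Suppose $Z$ has a complement $X$ and write $\bar1=\xi+\eta$ with $\xi\in Z$, $\eta\in X$. Then $s\eta=e-s\xi\in Z\cap X=0$, so $e=s\xi\in sZ$. Hence if $e\notin sZ$, then $Z$ has no complement.

**Step 3: the top two factors do not split.** For $m\ge1$, $M_{m+1}/M_{m-1}\cong B_m/B_mp_m\partial_m$. Here $r=p_m$, $s=\partial_m$, and $Z=B_m/B_mp_m=F_me$ with $\partial_me=c^{(m)}e$. If $e=\partial_m(fe)$, then $\delta_mf+c^{(m)}f=1$, contradicting Lemma 4. So $e\notin\partial_mZ$.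

**Step 4: lower consecutive factors do not split.** For $1\le j<m$ we have $\partial_{j-1}=p_jp_{j+1}\partial_{j+1}$, so $M_{j+1}/M_{j-1}\cong B_m/B_mp_jp_{j+1}$. By step 2 it suffices that the generator $e$ of $B_m/B_mp_j$ is not in $p_{j+1}(B_m/B_mp_j)$. We use induction on $m\ge j+1$. For $m=j+1$ let $Z=B_j/B_jp_j$, so $Z'=B_{j+1}/B_{j+1}p_j$ and $p_{j+1}=\partial'+c_0$ in the notation of level $j\to j+1$. If $e\in(\partial'+c_0)Z'$, then part 4 of Lemma 5 gives $e\in\partial_jZ$, which step 3 excludes (with $m=j$). For $m\to m+1$, apply part 3 of Lemma 5 with $q=p_{j+1}\in B_m$, $Z=B_m/B_mp_j$ and $z=e$: if $e\in p_{j+1}Z'$, then $e\in p_{j+1}Z$, which the induction hypothesis excludes.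

**Step 5: no local splitting implies uniserial.** We claim: if $0=M_0\subset M_1\subset\dots\subset M_l$ is a composition series such that $M_j/M_{j-1}$ has no complement in $M_{j+1}/M_{j-1}$ for $1\le j<l$, then the $M_j$ are the only submodules of $M_l$. We use induction on $l$; the case $l\le1$ is clear. Let $l\ge2$ and let $N\subset M_l$ be a submodule. If $N\subset M_{l-1}$, use induction. Otherwise $(N+M_{l-2})/M_{l-2}$ is a submodule of $M_l/M_{l-2}$, which has length two, and it is not contained in the simple submodule $M_{l-1}/M_{l-2}$. If it were not everything, it would be simple and a complement of $M_{l-1}/M_{l-2}$. So $N+M_{l-2}=M_l$. By modularity, $(N\cap M_{l-1})+M_{l-2}=M_{l-1}$. By induction $N\cap M_{l-1}$ is some $M_j$, and the last equation forces $j=l-1$. So $N\supsetneq M_{l-1}$, and $N=M_l$.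

By steps 1, 3 and 4 the claim applies to $M_{m+1}=B_m/B_m\partial_0$. $\square$

## 11. Proof of Theorem 1

**Step 1: the left ideals of $R$ containing $\partial_0$.** Let $J\ni\partial_0$ be a left ideal of $R$ with $J\ne R$. By Proposition 8, $J\cap B_m=B_m\partial_{j(m)}$ for every $m$, so $J$ is generated by the $\partial_{j(m)}$. Since $R\partial_0\subset R\partial_1\subset\cdots$, either the $j(m)$ are bounded and $J=R\partial_j$ for their maximum $j$, or $J=J_\infty:=\bigcup_jR\partial_j$. For $m>j$ the degree of $\partial_{j+1}$ in $\partial_m$ is $2^{m-j-1}<2^{m-j}=\deg\partial_j$, so $\partial_{j+1}\notin B_m\partial_j$. Hence $R\partial_j\ne R\partial_{j+1}$. Also $1\notin R\partial_j$, since $\partial_j$ is not a unit in any $B_m$. Thus the left ideals containing $\partial_0$ are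
$$R\partial_0\subsetneq R\partial_1\subsetneq R\partial_2\subsetneq\cdots\subsetneq J_\infty\subsetneq R .\tag{13}$$
This chain is well ordered by inclusion, so $R/R\partial_0$ is artinian. It is not noetherian, so $R$ is not left noetherian.

**Step 2: reduction to atoms.** Let $I\ne0$ be a left ideal and $0\neq r\in I$. It suffices that $R/Rr$ is artinian. If $r$ is a unit there is nothing to prove. Otherwise $r\in B_n$ for some $n$ and $r=q_1\cdots q_t$ with atoms $q_i$ of $B_n$. Then $R/Rr$ has a finite filtration with factors
$$Rq_{i+1}\cdots q_t/Rq_iq_{i+1}\cdots q_t\cong R/Rq_i .$$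
So it suffices to treat $R/Rq$ for an atom $q$ of $B_n$.

**Step 3: atoms with $B_n/B_nq\not\cong\mathbb 1_{B_n}$ (Case 1).** By Proposition 7, $B_{n+1}/B_{n+1}q$ is simple of dimension at least $2$, hence not isomorphic to $\mathbb 1_{B_{n+1}}$. Inductively, $B_mq$ is a maximal left ideal of $B_m$ for all $m\ge n$. If $J\supset Rq$ is a left ideal, then $J\cap B_m\in\{B_mq,B_m\}$ for all $m\ge n$. So $J=R$, or $J=\bigcup_mB_mq=Rq$. Hence $R/Rq$ is simple.

**Step 4: atoms with $B_n/B_nq\cong\mathbb 1_{B_n}=B_n/B_n\partial_n$ (Case 2).** Tensoring with $R$ over $B_n$ gives $R/Rq\cong R/R\partial_n$. Since $R\partial_0\subset R\partial_n$, this is a quotient of $R/R\partial_0$, so it is artinian by step 1.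

So $R/I$ is artinian for every nonzero left ideal $I$. The right ideals of $S=R^{op}$ are the left ideals of $R$, so $S$ is a right Camillo–Krause ring that is not right noetherian. $\blacksquare$

## 12. Simplicity, right ideals and Krull dimension of $R$: proof of Theorem 2

We prove the statements for $R$ with left and right interchanged, and pass to $S=R^{op}$.

**Item 1: simple, and finitely generated one-sided ideals are principal.** Finitely many elements of $R$ lie in one $B_n$, which is a left and right PID, so finitely generated one-sided ideals of $R$ are principal. For simplicity we first show that $B=B_n$ is simple for $n\ge1$. Let $I\ne0$ be an ideal of $B$, and let $f=\sum_{l\le h}a_l\partial^l\in I$ be monic of minimal degree $h$. For $x\in F$ the element $fx-xf\in I$ has degree less than $h$, so it is $0$. Since $\partial^lx$ has $\partial^0$-coefficient $\delta^l(x)$, the $\partial^0$-coefficient of $fx-xf$ gives $\sum_{l=1}^ha_l\delta^l(x)=0$. If $h\ge1$, take $x=x_{1,j}$ with $j$ so large that no $a_l$ involves a variable $x_{1,i}$ with $i\ge j$. Then $\sum_{l=1}^ha_lx_{1,j+l}=0$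 with $a_h=1$, contradicting algebraic independence. So $h=0$ and $I=B$. A nonzero ideal of $R$ has nonzero intersection with some $B_n$, $n\ge1$. This intersection is a nonzero ideal of $B_n$, so it contains $1$.

**Item 2, step 1: reduction to atoms.** We show that every right ideal of $R$ is principal. By item 1 it suffices that $R$ is right noetherian, and for this it suffices that $R/rR$ is noetherian for $0\ne r\in R$. Writing $r=q_1\cdots q_t$ in some $B_n$ (if $r$ is not a unit), the chain $R\supset q_1R\supset q_1q_2R\supset\cdots$ gives a filtration of $R/rR$ with factors isomorphic to $R/q_iR$. So let $q$ be an atom of $B_n$. In Case 1 of Section 11, $B_mq$ is maximal, i.e. $q$ is an atom of $B_m$, for all $m\ge n$. So $qB_m$ is a maximal right ideal for all $m\ge n$, and as in that section $R/qR$ is simple.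

**Item 2, step 2: Case 2 reduces to $R/\partial_0R$.** Let $B_n/B_nq\cong B_n/B_n\partial_n$. For any $0\ne r\in B_n$, the resolution $0\to B_n\xrightarrow{\cdot r}B_n\to B_n/B_nr\to0$ gives $\operatorname{Ext}^1_{B_n}(B_n/B_nr,B_n)\cong B_n/rB_n$ as right modules. Indeed $\operatorname{Hom}_{B_n}(B_n,B_n)=B_n$, with $b$ corresponding to $x\mapsto xb$, and composing with right multiplication by $r$ turns $b$ into $rb$. Hence $B_n/qB_n\cong B_n/\partial_nB_n$. Tensoring with $R$ and then multiplying on the left by $p_1\cdots p_n$,
$$R/qR\cong R/\partial_nR\cong p_1\cdots p_nR/\partial_0R\subset R/\partial_0R .$$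

**Item 2, step 3: the right ideals containing $\partial_0$.** Put $Q_j=p_1\cdots p_j$, so $\partial_0=Q_j\partial_j$. First let $bB_m\ni\partial_0$ be a right ideal of $B_m$ and write $\partial_0=bc$. Then $B_mc\ni\partial_0$. By Proposition 8, either $c=v\partial_j$ with a unit $v$ and $j\le m$, and then $bv\partial_j=Q_j\partial_j$ gives $bB_m=Q_jB_m$; or $c$ is a unit and $bB_m=\partial_0B_m$. Now let $J\ni\partial_0$ be a right ideal of $R$. If $J\cap B_m=\partial_0B_m$ for all $m$, then $J=\partial_0R$. Otherwise let $j$ be minimal such that $J\cap B_m=Q_jB_m$ for some $m\geq j$. Then $Q_j\in J$, and every $J\cap B_{m'}$ is either $Q_{j'}B_{m'}$ with $j'\ge j$ or $\partial_0B_{m'}$, so it lies in $Q_jR$. Hence $J=Q_jR$. So the right ideals containing $\partial_0$ are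
$$R=Q_0R\supsetneq Q_1R\supsetneq Q_2R\supsetneq\cdots\supsetneq\partial_0R .\tag{14}$$
The inclusions are strict because $p_{j+1}$ is not a unit, and because $Q_jR=\partial_0R=Q_j\partial_jR$ would make $\partial_j$ a unit. Every nonempty set of these right ideals has a largest member, so $R/\partial_0R$ is noetherian. This proves that all right ideals of $R$ are principal.

**Item 2, step 4: Ore.** Any two nonzero elements of $R$ lie in some $B_m$, which is a PID on both sides and hence left and right Ore. So $R$ is left and right Ore.

**Item 3: the module $S/aS$.** Take $a=\partial_0$. By (13), the left module $R/R\partial_0$ has exactly the submodules $N_j=R\partial_j/R\partial_0$, $N_\omega=J_\infty/R\partial_0$ and $R/R\partial_0$, which is the asserted chain. Let $I\ne0$ be a left ideal and $0\ne r\in I$. In Section 11 we found a finite filtration of $R/Rr$ whose factors are simple (Case 1) or isomorphic to some $R/R\partial_n$, an image of $R/R\partial_0$ (Case 2). It induces a filtration of the quotient $R/I$ whose factors are homomorphic images of these.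

**Item 4: Krull dimension.** Recall that $\operatorname{Kdim}0=-1$, and that $\operatorname{Kdim}M\le h$ means that in every descending chain $M_0\supset M_1\supset\cdots$ of submodules all but finitely many factors $M_i/M_{i+1}$ have Krull dimension at most $h-1$. So $\operatorname{Kdim}M\le0$ means artinian, and $\mathbb Z$ has Krull dimension $1$. We use that $\operatorname{Kdim}M=\max(\operatorname{Kdim}N,\operatorname{Kdim}M/N)$ for $N\subset M$.

*Left side of $R$.* In a descending chain of left ideals every factor $I_i/I_{i+1}$ with $I_{i+1}\ne0$ lies in the artinian module $R/I_{i+1}$, and at most one factor has $I_i\ne0=I_{i+1}$. So the left Krull dimension is at most $1$. It is not $\le 0$: $R$ is a domain but not a division ring, so it is not left artinian. Hence it is $1$.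

*Right side of $R$.* By (14), the nonzero submodules of $R/\partial_0R$ are the $Q_jR/\partial_0R$, and any two of them differ by finite length. So in a descending chain of submodules all factors except at most one have finite length, and $\operatorname{Kdim}R/\partial_0R\le1$. The module is not artinian, so its Krull dimension is $1$. By steps 1 and 2 of item 2, $R/rR$ with $r\ne0$ has a finite filtration with factors that are simple or embed in $R/\partial_0R$, so $\operatorname{Kdim}R/rR\le1$. In a descending chain of right ideals every factor $J_i/J_{i+1}$ with $J_{i+1}\ne0$ is a submodule of a quotient of some $R/rR$, $r\ne0$, so it has Krull dimension at most $1$. Hence the right Krull dimension of $R$ is at most $2$. The chain $\partial_0^iR$, $i\ge0$, has all factors $\partial_0^iR/\partial_0^{i+1}R\cong R/\partial_0R$ of Krull dimension $1$, so the right Krull dimension is not $\le1$. It equals $2$.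

Passing to $S=R^{op}$, we get right Krull dimension $1$ and left Krull dimension $2$. $\blacksquare$
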